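# Tempered but not generic: a split symmetric pair in $\mathrm{SO}(4,3)$

## 1. The light cone in three dimensions

Take $W=\mathbb R^3$ with $\langle w,w\rangle=w_1^2+w_2^2-w_3^2$, let $C$ be the set of nonzero isotropic vectors, and let $G=\mathrm{SO}(2,1)$. For $s\in\mathbb C$ let $I_s$ be the space of smooth functions on $C$ with
$$f(tw)=|t|^{-1/2-s}f(w)\qquad(t\in\mathbb R^\times),$$
on which $G$ acts by $(gf)(w)=f(g^{-1}w)$. The stabilizer $P$ of an isotropic line $\mathbb Rw_0$ has Levi $\mathrm{GL}_1$ and a one-dimensional unipotent radical, so $\delta_P^{1/2}=|t|^{1/2}$ and $I_s$ is the normalized principal series $\mathrm{Ind}_P^G|\cdot|^s$. For $s=i\nu$ it is a unitary principal series.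

Let $V'=\mathbb Re_1$, $V=e_1^\perp$ (signature $(1,1)$), and let $H=S(\mathrm O(V)\times\mathrm O(V'))$ be the stabilizer of the line $V'$. We look for a linear functional on $I_s$ invariant under $H$. An isotropic vector with nonzero first coordinate can be scaled to $x+e_1$, where $x\in V$ and $\langle x,x\rangle=-1$. These $x$ form the hyperbola $X(V)$: $x=(0,\sinh\tau,\pm\cosh\tau)$. The measure $d\tau$ on both branches is $\mathrm O(V)$-invariant, so we try
$$\ell_s(f)=\int_{X(V)}f(x+e_1)\,d\tau. \tag{1}$$
If $h=(h_V,\varepsilon)$ with $\varepsilon=\pm1$, then $f(h^{-1}(x+e_1))=f(h_V^{-1}x+\varepsilon e_1)=f(\varepsilon h_V^{-1}x+e_1)$ because $f$ is even; so $\ell_s$ is $H$-invariant as soon as it converges. With $\cos\varphi=1/\cosh\tau$, $\sin\varphi=\tanh\tau$ we have $x+e_1=(1,\sinh\tau,\cosh\tau)=\frac1{\cos\varphi}(\cos\varphi,\sin\varphi,1)$ on the upper branch and $d\tau=d\varphi/\cos\varphi$. The contribution of this branch is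
$$\int_{-\pi/2}^{\pi/2}(\cos\varphi)^{s-1/2}f(\cos\varphi,\sin\varphi,1)\,d\varphi ,$$
and the lower branch is similar. The integral converges for $\mathrm{Re}\,s>-\frac12$, in particular for $s=i\nu$. It is not zero, since $f$ may be a bump near one line. So a tempered representation carries a nonzero $H$-invariant functional.

A *generic* representation carries one too. Let $w_0,v,w_-$ be a basis with $w_0,w_-$ isotropic, $\langle w_0,w_-\rangle=1$, $v\perp w_0,w_-$, $\langle v,v\rangle=1$. The unipotent radical of $P$ consists of elements $n_t$ with $n_tw_-=w_-+tv-\frac{t^2}2w_0$. For $s>0$ the functional $f\mapsto\int f(n_tw_-)e^{-it}dt$ converges absolutely, because $f(n_tw_-)=O(|t|^{-1-2s})$. It transforms by a nontrivial character under $n_t$, and it is nonzero on functions supported near $\mathbb R^\times w_-$. For $0<s<\frac12$ the representation $I_s$ is irreducible (a textbook fact for $\mathrm{SO}(2,1)\cong\mathrm{PGL}_2(\mathbb R)$), and (1) converges.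

Look also at the Lie algebra. Let $\mathfrak q$ be the space of $X\in\mathfrak{so}(W_{\mathbb C})$ that interchange $V_{\mathbb C}$ and $V'_{\mathbb C}$. Such an $X$ is given by $v=Xe_1\in V_{\mathbb C}$, and then $Xu=-\langle u,v\rangle e_1$ on $V_{\mathbb C}$. If $v\ne0$ is isotropic and $\langle v^*,v\rangle=-1$, then $v^*\mapsto e_1\mapsto v\mapsto0$: a single Jordan block, that is, a regular nilpotent.

Now let the dimension grow: $G=\mathrm{SO}(n+1,n)$, $W=V\oplus V'$, $H=S(\mathrm O(V)\times\mathrm O(V'))$. An $X$ interchanging $V_{\mathbb C}$ and $V'_{\mathbb C}$ has rank at most $2\dim V'$, while a regular nilpotent of $\mathfrak{so}_{2n+1}$ is one Jordan block of size $2n+1$ and has rank $2n$. So if $\dim V'<n$ there is no regular nilpotent in $\mathfrak q$. We shall see that generic representations then have no $H$-invariant functional. Can tempered ones still have one?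

## 2. Split symmetric pairs and the statements

Throughout, $\mathbf G$ is connected reductive over $\mathbb R$, $\theta$ is an involution of $\mathbf G$ over $\mathbb R$, $\mathbf H=\mathbf G^\theta$, $G=\mathbf G(\mathbb R)$, $H=\mathbf H(\mathbb R)$. Representations are smooth Fréchet of moderate growth (the Casselman–Wallach setting: admissible and of finite length), and functionals are continuous. $\mathfrak g,\mathfrak h$ are complexified Lie algebras and $\mathfrak g=\mathfrak h\oplus\mathfrak q$ is the decomposition into $\pm1$ eigenspaces of $\theta$. In Section 1, $\theta=\mathrm{Ad}(1_V\oplus-1_{V'})$. Signature $(p,q)$ means $p$ positive and $q$ negative squares.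

**Definition (distinguished).** An irreducible $\pi$ is *$H$-distinguished* if $(\pi^*)^H\neq0$, and $\mathfrak h$-distinguished if there is a nonzero continuous $\ell$ with $\ell(Xv)=0$ for $X\in\mathfrak h$. The irreducible smooth admissible $H$-distinguished representations form $\mathrm{Irr}_H(G)$. Since $H$-invariance can be differentiated, $H$-distinguished implies $\mathfrak h$-distinguished.

**Definition (generic).** $\pi$ is *generic* if it has a nonzero functional transforming under a maximal unipotent subgroup by a nondegenerate character, i.e. one that is nontrivial on every simple root subgroup.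

**Definition (tempered).** $\pi$ is *tempered* if it has unitary central character and its $K$-finite matrix coefficients are bounded by $C\,\Xi(g)(1+\log\|g\|)^d$, with $\Xi$ Harish-Chandra's spherical function. We use three standard facts: irreducible tempered representations are unitarizable; their $K$-finite matrix coefficients decay along noncompact one-parameter split subgroups of $[G,G]$; a representation unitarily induced from a discrete series times a unitary character is a finite direct sum of irreducible tempered representations.

**Definition (split pair).** The pair is *split* if $\mathbf G$ and $\mathbf H$ are split over $\mathbb R$; if $\mathbf H$ is disconnected this refers to $\mathbf H^\circ$. For example $\mathrm{SO}(p,q)$ is split exactly when $|p-q|\le1$, or $p=q$. So $\mathrm{SO}(4,3)$, $\mathrm{SO}(3,2)$, $\mathrm{SO}(2,2)$ and $\mathrm{SO}(1,1)\cong\mathrm{GL}_1$ are split, and $\mathrm{SO}(3,1)$ is not.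

A conjecture of Prasad, recorded in the talk handout "Wave-front sets of distinguished representations", says: *for split $G,H$, if some tempered $\pi$ lies in $\mathrm{Irr}_H(G)$, then some generic $\pi$ lies in $\mathrm{Irr}_H(G)$.* The conjecture is false.

**Theorem A.** Let $W=V\oplus V'$ be an orthogonal sum with $V,V'$ of signatures $(3,2),(1,1)$. Put $\mathbf G=\mathrm{SO}(W)$, $\theta=\mathrm{Ad}(1_V\oplus-1_{V'})$, $\mathbf H=\mathbf G^\theta=S(\mathrm O(V)\times\mathrm O(V'))$. Then $\mathbf G$ and $\mathbf H^\circ=\mathrm{SO}(V)\times\mathrm{SO}(V')$ are split, and: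

1. no generic irreducible representation of $G$ is $H$-distinguished (not even $\mathfrak h$-distinguished);
2. for every even $k\ge4$ and $\nu\in\mathbb R$, $\mathrm{Ind}_P^G(|\cdot|^{i\nu}\otimes\sigma_k)$ has an irreducible tempered $H$-distinguished summand. Here $P$ has Levi $\mathrm{GL}_1\times\mathrm{SO}(3,2)$, and $\sigma_k$ is the discrete series of $\mathrm{SO}(3,2)$ whose restriction to $\mathrm{SO}_0(3,2)$ is the sum of the holomorphic and antiholomorphic discrete series of scalar weight $k$.

**Theorem B.** Let $\mathbf G$ be split and $\theta$ any involution over $\mathbb R$. The following are equivalent: (i) some generic $\pi$ lies in $\mathrm{Irr}_H(G)$; (ii) $\mathfrak q$ contains a regular nilpotent element of $\mathfrak g$; (iii) there is a Borel subgroup $B$ over $\mathbb R$ with $\theta(B)$ opposite to $B$.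

**Theorem C.** Let $n\ge3$, $q=n-1$, $x=\lceil q/2\rceil$, $y=\lfloor q/2\rfloor$, $V$ of signature $(y+2,x+1)$, $V'$ of signature $(x,y)$. The split pair $\mathbf G=\mathrm{SO}(V\oplus V')$ (of type $\mathrm{SO}(n+1,n)$), $\mathbf H=S(\mathrm O(V)\times\mathrm O(V'))$ has tempered but no generic distinguished representations.

**Theorem D.** The conjecture holds for all split pairs with $\mathbf G$ of semisimple rank $\le2$. So the rank $3$ in Theorem A is minimal.

Theorem A is proved in Sections 3–8, Theorems B, C, D in Sections 9, 10, 11.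

## 3. Associated varieties and Whittaker functionals

Fix a nondegenerate symmetric bilinear form on $\mathfrak g$, invariant under $\theta$ and $\mathrm{Ad}$, and use it to identify $\mathfrak g\cong\mathfrak g^*$. Then $\mathfrak h^\perp=\mathfrak q$. Let $\mathcal N\subset\mathfrak g$ be the nilpotent cone. It is irreducible, and it is the closure of the orbit of regular nilpotents, those with $\dim\mathfrak g^X=\operatorname{rank}\mathfrak g$.

**Definition (associated varieties).** For a two-sided ideal $J\subset U(\mathfrak g)$ let $\operatorname{gr}J\subset S(\mathfrak g)$ be its associated graded ideal for the usual filtration $U_j(\mathfrak g)$, and $\mathcal V(J)\subset\mathfrak g$ the zero set of $\operatorname{gr}J$. If a finitely generated module $M$ has a finite-dimensional generating space $M_0$, filter it by $U_j(\mathfrak g)M_0$; its associated variety $AV(M)$ is the support of the $S(\mathfrak g)$-module $\operatorname{gr}M$, and does not depend on $M_0$.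

For instance, if $J$ is the annihilator of the trivial representation then $\operatorname{gr}J$ is the ideal generated by $\mathfrak g$, and $\mathcal V(J)=\{0\}$. If $\mathfrak g=\mathfrak{sl}_2$ and $J$ is generated by $\Omega-c$, with $\Omega$ the Casimir element, then $\mathcal V(J)=\mathcal N$, a quadratic cone.

The set $\mathcal V(J)$ is closed, conical, and $\mathrm{Ad}$-stable, because a two-sided ideal is stable under $\mathrm{ad}\,\mathfrak g$. If $J$ contains $z-c_z$ for each $z\in Z(\mathfrak g)$, with scalars $c_z$, then $\operatorname{gr}J$ contains all invariant polynomials without constant term, so $\mathcal V(J)\subset\mathcal N$. This applies to annihilators of irreducible representations. Let $u\mapsto\check u$ be the antiautomorphism of $U(\mathfrak g)$ with $\check X=-X$ for $X\in\mathfrak g$. Then $\mathcal V(\check J)=-\mathcal V(J)=\mathcal V(J)$. On the dual, $(u\ell)(v)=\ell(\check u v)$.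

**Lemma 1.** Let $\mathbf G$ be split and $\pi$ irreducible and generic. Then $\mathcal V(\mathrm{Ann}\,\pi)=\mathcal N$.

The case of a finite-dimensional $\pi$ of $\mathfrak{sl}_2$ shows the mechanism: $e^m$ kills $\pi^*$ for some $m$, while a Whittaker functional $\mathcal W$ with $e\mathcal W=\eta(e)\mathcal W$, $\eta(e)\ne0$, satisfies $e^m\mathcal W\neq0$. In general no power of $e$ is available in the annihilator, and a suitable filtration replaces it.

**Step 1: the transversal slice.** This step shows that a small associated variety is disjoint from the set of linear forms extending the Whittaker character. Let $\mathfrak n$ be the complexified Lie algebra of the maximal unipotent subgroup, $\mathfrak b$ the Borel subalgebra with nilradical $\mathfrak n$, $\mathfrak b^-$ an opposite one. Let $\mathcal W\ne0$ be the Whittaker functional and $\eta$ the character of $\mathfrak n$ with $(x-\eta(x))\mathcal W=0$; it is nonzero on every simple root space. Put $J=(\mathrm{Ann}\,\pi)^{\vee}$, the image of $\mathrm{Ann}\,\pi$ under $u\mapsto\check u$. Then $J\mathcal W=0$ and $\mathcal V(J)=\mathcal V(\mathrm{Ann}\,\pi)\subset\mathcal N$.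 Suppose $\mathcal V(J)\ne\mathcal N$. Being closed and $\mathrm{Ad}$-stable, $\mathcal V(J)$ contains no regular nilpotent, since otherwise it would contain the closure $\mathcal N$ of the regular orbit.

Grade $\mathfrak g=\bigoplus\mathfrak g(i)$ by the eigenvalues of $\mathrm{ad}\,\rho^\vee$. Then $\mathfrak n=\bigoplus_{i>0}\mathfrak g(i)$, $\mathfrak b^-=\bigoplus_{i\le0}\mathfrak g(i)$, and $\eta$ vanishes on $\mathfrak g(i)$ for $i\ge2$. Since $\mathfrak n^\perp=\mathfrak b$, the linear forms restricting to $\eta$ on $\mathfrak n$ correspond to $e_-+\mathfrak b$, where $e_-\in\mathfrak g(-1)$ has nonzero components in all negative simple root spaces. So $e_-$ is regular nilpotent. Every $X\in e_-+\mathfrak b$ is regular: with $t^{\rho^\vee}$ in the adjoint group, $t\,\mathrm{Ad}(t^{\rho^\vee})$ multiplies $\mathfrak g(i)$ by $t^{1+i}$, so it fixes $e_-$ and $t\,\mathrm{Ad}(t^{\rho^\vee})X\to e_-$ as $t\to0$. All these elements have centralizers of the same dimension as $\mathfrak g^X$, so by semicontinuity $\dim\mathfrak g^X\le\dim\mathfrak g^{e_-}=\operatorname{rank}\mathfrak g$.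 Hence $\mathcal V(J)\cap(e_-+\mathfrak b)=\emptyset$.

Let $x_k\in\mathfrak g(i_k)$ be a basis of $\mathfrak n$. By the Nullstellensatz,
$$1=a+\sum_kb_k(x_k-\eta(x_k))\quad\text{in }S(\mathfrak g),\qquad a\in\operatorname{gr}J. \tag{2}$$

**Step 2: lifting to $U(\mathfrak g)$.** We need an identity like (2) in $U(\mathfrak g)$, where it can act on $\mathcal W$. Lifting with the usual filtration fails, because $x_k-\eta(x_k)$ is not homogeneous. The Kazhdan filtration repairs this. Let $U_j(\mathfrak g)(i)$ be the subspace of $\mathrm{ad}\,\rho^\vee$-weight $i$ and put $F_m=\sum_{j-i\le m}U_j(\mathfrak g)(i)$. Elements of $\mathfrak g(i)$ have degree $1-i$. For $\mathfrak{sl}_2$ the degrees of $e,h,f$ are $0,1,2$. As $F_m\cap U(\mathfrak g)(i)=U_{m+i}(\mathfrak g)(i)$, we have $\operatorname{gr}^FU(\mathfrak g)=S(\mathfrak g)$, only with a different grading. As $J$ is the sum of its weight components, $\operatorname{gr}^FJ=\operatorname{gr}J$. So $\operatorname{gr}J$ is graded for the Kazhdan degree.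

If $\eta(x_k)\ne0$ then $i_k=1$, and $x_k$ has degree $0$; so every $x_k-\eta(x_k)$ is homogeneous of degree $1-i_k$. Taking the degree $0$ part of (2), we may assume $a$ of degree $0$ and $b_k$ of degree $i_k-1$. Lift $a$ to $\tilde a\in J\cap F_0$ and $b_k$ to $\tilde b_k\in F_{i_k-1}$. Then
$$1=\tilde a+\sum_k\tilde b_k(x_k-\eta(x_k))+r,\qquad r\in F_{-1}.$$

**Step 3: the remainder.** This step shows that $r$ kills $\mathcal W$. By Poincaré–Birkhoff–Witt, $F_m$ is spanned by the ordered monomials of degree $\le m$ in a homogeneous basis of $\mathfrak b^-$ followed by the $x_k$. Replacing $x_k$ by $x_k-\eta(x_k)$ changes this spanning set triangularly and keeps degrees, because a constant $\eta(x_k)\ne0$ occurs only where $x_k$ has degree $0$. Elements of $\mathfrak b^-$ have degree $\ge1$, so a monomial without any factor $x_k-\eta(x_k)$ has degree $\ge0$. Therefore every monomial occurring in $r\in F_{-1}$ ends with some $x_k-\eta(x_k)$, and $r\in\sum_kU(\mathfrak g)(x_k-\eta(x_k))$. So $1\in J+\sum_kU(\mathfrak g)(x_k-\eta(x_k))$. The right side kills $\mathcal W$, so $\mathcal W=0$,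 a contradiction. $\square$

## 4. Generic distinguished representations force regular nilpotents in $\mathfrak q$

We use two standard facts about modules. First, a finitely generated $U(\mathfrak g)$-module on which $\mathbf H^\circ(\mathbb C)$ acts algebraically and compatibly with $\mathfrak h$, and $Z(\mathfrak g)$ acts by scalars, has finite length. Indeed there is a $\theta$-stable compact real form of $\mathbf G(\mathbb C)$, so $\theta$ is the complexified Cartan involution of a real form $G_\theta$ and $\mathbf H^\circ(\mathbb C)$ is the complexification of the identity component of its maximal compact subgroup. The modules in question are Harish-Chandra modules for $G_\theta$. Second, for an irreducible such module $M_i$, $AV(M_i)$ meets the dense orbit of $\mathcal V(\mathrm{Ann}\,M_i)$: this is Theorem 8.4 of Vogan, *Associated varieties and unipotent representations*, 1991.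

**Proposition 2.** Let $\pi$ be irreducible with a nonzero continuous $\mathfrak h$-invariant functional $\ell$, and suppose $\mathcal V(\mathrm{Ann}\,\pi)=\mathcal N$ (for instance $\pi$ generic, $\mathbf G$ split). Then $\mathfrak q$ contains a regular nilpotent element of $\mathfrak g$.

**Step 1: a Harish-Chandra module for the complex symmetric pair.** The purpose is to trade the analytic object $\ell$ for an algebraic one in which $\mathfrak h$ plays the role of $\mathfrak k$. Let $M=U(\mathfrak g)\ell\subset\pi^*$, so $M\cong U(\mathfrak g)/L$ with a left ideal $L\supset U(\mathfrak g)\mathfrak h$. For $X\in\mathfrak h$, $u\in L$ we have $Xu\in L$ and $uX\in U(\mathfrak g)\mathfrak h\subset L$, so $[X,u]\in L$. Thus $L$ is $\mathrm{ad}(\mathfrak h)$-stable. Since $\mathrm{Ad}$ is locally finite and algebraic on $U(\mathfrak g)$ and $\mathbf H^\circ(\mathbb C)$ is connected, $L$ is $\mathrm{Ad}(\mathbf H^\circ(\mathbb C))$-stable. So $\mathbf H^\circ(\mathbb C)$ acts algebraically on $M$, with differential $u\mapsto[X,u]\equiv Xu$ modulo $L$, the given action of $\mathfrak h$.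 The center $Z(\mathfrak g)$ acts on $\pi^*$ by scalars. So $M$ has finite length; let $M_i$ be its composition factors.

**Step 2: $\mathcal V(\mathrm{Ann}\,M)=\mathcal N$.** Here the irreducibility of $\pi$ enters. Put $J=(\mathrm{Ann}\,M)^\vee$. Since $(u\ell)(v)=\ell(\check uv)$, we get $\ell(J\pi)=0$. As $J$ is $\mathrm{Ad}(\mathbf G(\mathbb C))$-stable and $g(uv)=(\mathrm{Ad}(g)u)(gv)$, the closed span of $J\pi$ is $G$-stable. It lies in $\ker\ell\neq\pi$, so it is $0$, that is, $J\subset\mathrm{Ann}\,\pi$. Hence $\mathcal V(\mathrm{Ann}\,M)=\mathcal V(J)\supset\mathcal V(\mathrm{Ann}\,\pi)=\mathcal N$, and equality holds because of the central character.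

**Step 3: a composition factor with a regular nilpotent.** A product of the $\mathrm{Ann}\,M_i$ lies in $\mathrm{Ann}\,M$, so the corresponding product of the $\operatorname{gr}\mathrm{Ann}\,M_i$ lies in $\operatorname{gr}\mathrm{Ann}\,M$ and $\mathcal N\subset\bigcup\mathcal V(\mathrm{Ann}\,M_i)$. Each $\mathcal V(\mathrm{Ann}\,M_i)$ lies in $\mathcal N$, and $\mathcal N$ is irreducible, so $\mathcal V(\mathrm{Ann}\,M_i)=\mathcal N$ for some $i$. Filter $M_i$ by $U_j(\mathfrak g)M_{i,0}$ with $M_{i,0}$ finite-dimensional, generating and $\mathfrak h$-stable. Then $\mathfrak h$ preserves each filtration step, so $\mathfrak h\subset S^1(\mathfrak g)$ acts by $0$ on $\operatorname{gr}M_i$ and $AV(M_i)\subset\mathcal N\cap\mathfrak h^\perp=\mathcal N\cap\mathfrak q$. By Vogan's theorem $AV(M_i)$ contains a regular nilpotent. It lies in $\mathfrak q$. $\square$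

**Proof of Theorem A(1).** The groups $\mathrm{SO}(4,3)$, $\mathrm{SO}(3,2)$, $\mathrm{SO}(1,1)\cong\mathrm{GL}_1$ are split. An $X\in\mathfrak q$ maps $V_{\mathbb C}\to V'_{\mathbb C}$ and $V'_{\mathbb C}\to V_{\mathbb C}$, so $\operatorname{rank}X\le2\dim V'=4$. A regular nilpotent of $\mathfrak{so}_7$ has rank $6$. Lemma 1 and Proposition 2 exclude generic $\mathfrak h$-distinguished representations. $\square$

## 5. Where the light-cone integral stops in $\mathrm{SO}(3,2)$

The smallest split case with $\dim V'<n$ and $V'\neq0$ in the family of Section 1 is $n=2$, $V'=\mathbb Re$ with $\langle e,e\rangle=1$, $V=e^\perp$ of signature $(2,2)$. Generic distinguished representations are excluded: ranks in $\mathfrak q$ are at most $2<4$. It is natural to look for a tempered one by imitating (1): induce from the stabilizer of an isotropic line, with Levi $\mathrm{GL}_1\times\mathrm{SO}(2,1)$, a representation $|\cdot|^{i\nu}\otimes\sigma$ with $\sigma$ a discrete series of $\mathrm{SO}(2,1)$, and integrate over the isotropic vectors $w=x+e$, $x\in V$, $\langle x,x\rangle=-1$.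

The integrand now takes values in a copy of $\sigma$ attached to $w$, on which $\mathrm{SO}(U_w)$ acts, where $U_w=w^\perp/\mathbb Rw$. Before integrating we must apply a functional on this copy of $\sigma$, and for an $H$-invariant result it must be invariant under the stabilizer of $w$ in $H$. That stabilizer contains $\mathrm{SO}(x^\perp\cap V)$. The space $x^\perp\cap V$ has signature $(2,1)$, lies in $w^\perp$ and meets $\mathbb Rw$ in $0$, so it maps isomorphically onto $U_w$. The functional on $\sigma$ must therefore be invariant under all of $\mathrm{SO}(U_w)$. Its kernel is a closed subrepresentation, so irreducibility of $\sigma$ forces $\sigma$ to be trivial, and the trivial representation of the noncompact group $\mathrm{SO}(2,1)$ is not tempered. The construction stops here. Theorem D will show that for this pair there is no tempered distinguished representation at all.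

The way out is to enlarge $V'$ to a hyperbolic plane. Let $V,V'$ have signatures $(3,2),(1,1)$ and $w=x+y$ with $x\in V$, $y\in V'$, $\langle x,x\rangle=-1$, $\langle y,y\rangle=1$. Let $u'\in V'$ span the orthogonal complement of $y$ in $V'$; it has negative length. Then $w^\perp=(x^\perp\cap V)\oplus\mathbb Ru'\oplus\mathbb Rw$ by dimension ($6=4+1+1$), so
$$U_w\cong(x^\perp\cap V)\oplus\mathbb Ru',$$
and the stabilizer contains $\mathrm{SO}(x^\perp\cap V)=\mathrm{SO}(3,1)$, which fixes $u'$. So we need a discrete series $\sigma$ of $\mathrm{SO}(3,2)$ with a functional invariant under the stabilizer of a *negative* vector. The pair $(\mathrm{SO}(3,2),\mathrm{SO}(3,1))$ is not split, but nothing demands that it be: the split condition concerns $V$ and $V'$ only. A space of functions on negative vectors of $\mathbb R^{3,2}$, with evaluation at $u'$ as the functional, will do.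

## 6. Functions on the negative cone and the discrete series $\sigma_k$

Let $U=\mathbb R^3\oplus\mathbb R^2$ have signature $(3,2)$, let $e_4,e_5$ be an orthonormal basis of the negative part, and $|\cdot|$ the Euclidean norm obtained by changing the sign of the form on the negative part. Let $k\ge4$ be even. Put
$$\Gamma=\Gamma(U)=\{u\in U\setminus0:\langle u,u\rangle\le0\},\qquad D=\{z\in U_{\mathbb C}:\langle z,z\rangle=0,\ \langle z,\bar z\rangle<0\}.$$
The set $\Gamma$ is a manifold with boundary. Let $A_k(U)$ be the Fréchet space of functions $f$ on $\Gamma$, smooth up to the boundary, with $f(tu)=t^{-k}f(u)$ for $t\in\mathbb R^\times$. All its elements are even. The group $\mathrm{SO}(U)$ acts by $(gf)(u)=f(g^{-1}u)$.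

**Step 1: $A_k(U)$ is a smooth representation of moderate growth.** Let $\Gamma_1=\Gamma\cap\{|u|=1\}$, which is compact. The seminorms $\max_{|\alpha|\le m}\sup_{\Gamma_1}|\partial^\alpha f|$ define the topology. Since $(g,u)\mapsto f(g^{-1}u)$ is smooth, $g\mapsto gf$ is smooth. By the chain rule, the derivatives of $gf$ of order $m$ at $u\in\Gamma_1$ are combinations of derivatives $\partial^\alpha f(g^{-1}u)$, $|\alpha|=m$, with coefficients polynomial in the entries of $g^{-1}$. As $\partial^\alpha f$ is homogeneous of degree $-k-m$ and $|g^{-1}u|\ge\|g\|^{-1}$, the growth in $g$ is polynomial.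

**Step 2: the functions $\varphi_z$.** We produce explicit vectors. If $z=a+ib\in D$ then $\langle a,a\rangle=\langle b,b\rangle<0$ and $\langle a,b\rangle=0$, so $a,b$ span a negative definite plane. If $u\ne0$ is real with $\langle u,z\rangle=0$, then $u$ is orthogonal to this plane and $\langle u,u\rangle>0$. So $\varphi_z(u)=\langle u,z\rangle^{-k}$ is in $A_k(U)$ and vanishes nowhere on $\Gamma$. Moreover $g\varphi_z=\varphi_{gz}$, and $z\mapsto\varphi_z$ is holomorphic from $D$ to $A_k(U)$.

Put $z_0=e_4+ie_5\in D$, $V^+=U(\mathfrak{so}(U))\varphi_{z_0}$, $V^-=U(\mathfrak{so}(U))\varphi_{\bar z_0}$, $V_k=V^++V^-$, and let $E$ be the closure of $V_k$ in $A_k(U)$.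

**Step 3: $V^+$ is a lowest weight module.** For $X\in\mathfrak{so}(U)_{\mathbb C}$, $X\varphi_z$ is the derivative of $z\mapsto\varphi_z$ in the direction $Xz$. For $a\in\mathbb C^3$, $b\in\mathbb C^2$ put $X_{a,b}(v)=\langle b,v\rangle a-\langle a,v\rangle b$; these span $\mathfrak p$. Let $\mathfrak p^-=\{X_{a,z_0}\}$, $\mathfrak p^+=\{X_{a,\bar z_0}\}$. Since
$$X_{a,z_0}X_{a',z_0}v=X_{a,z_0}\big(\langle z_0,v\rangle a'-\langle a',v\rangle z_0\big)=-\langle a,a'\rangle\langle z_0,v\rangle z_0$$
is symmetric in $a,a'$, $\mathfrak p^-$ is abelian, and likewise $\mathfrak p^+$. Since $X_{a,z_0}z_0=\langle z_0,z_0\rangle a-\langle a,z_0\rangle z_0=0$, $\mathfrak p^-$ kills $\varphi_{z_0}$, and so does $\mathfrak{so}(3)$. Let $T\in\mathfrak{so}(2)_{\mathbb C}$ be the element with $Tz_0=-z_0$, $T\bar z_0=\bar z_0$. From $\varphi_{cz}=c^{-k}\varphi_z$ we get $T\varphi_{z_0}=k\varphi_{z_0}$. From $[T,X_{a,b}]=X_{a,Tb}$ for $a\in\mathbb C^3$ we see that $\mathfrak p^\mp$ has weight $\mp1$. So $V^+=U(\mathfrak p^+)U(\mathfrak k)U(\mathfrak p^-)\varphi_{z_0}=U(\mathfrak p^+)\varphi_{z_0}$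 is an admissible lowest weight module whose weight space of weight $k$ is $\mathbb C\varphi_{z_0}$.

**Step 4: unitarity and irreducibility.** Let $X(U)=\{\langle u,u\rangle=-1\}$. In coordinates $u=(p,\sqrt{1+|p|^2}\,\zeta)$, $p\in\mathbb R^3$, $\zeta\in S^1$, the measure $dp\,d\zeta$ is invariant under $\mathrm O(U)$: with $Q=|p|^2-r^2$, $du=dp\,r\,dr\,d\zeta$ and $|dQ|=2r\,dr$ at fixed $p$, the invariant quotient $du/dQ$ is $\frac12dp\,d\zeta$. For $f\in A_k(U)$, $|f(u)|\le C|u|^{-k}$ with $|u|^2=1+2|p|^2\ge1+|p|^2$, and $\int(1+|p|^2)^{-k}dp<\infty$. So $A_k(U)$ embeds continuously in $L^2(X(U))$. The embedding is injective, since by homogeneity $f|_{X(U)}$ determines $f$ on the dense interior of $\Gamma$. The $L^2$ product is invariant, so $V^+$ is unitary. If $S\subset V^+$ is a submodule, then $V^+=S\oplus S^\perp$, because $T$-weight spaces are finite-dimensional. The line $\mathbb C\varphi_{z_0}$ is the full weight $k$ space, so it lies in $S$ or in $S^\perp$; as $\varphi_{z_0}$ generates, one of them is $V^+$. So $V^+$ is irreducible.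

**Step 5: $V^\pm$ are discrete series.** Let $e_1,e_2$ be the weight coordinates for $\mathrm{SO}(2)$ and $\mathrm{SO}(3)$. The compact roots are $\pm e_2$ and $\mathfrak p^+$ has roots $e_1,e_1\pm e_2$, so $\rho_n=(\frac32,0)$, $\rho_c=(0,\frac12)$. The lowest $K$-type of $V^+$ is $(k,0)$. Since $\varphi_{z_0}$ is killed by the root spaces of $e_2$ and of $-e_1,-e_1\mp e_2$, the infinitesimal character is $(k,0)-\rho_n+\rho_c=(k-\frac32,\frac12)$. It is regular and in the holomorphic chamber because $k-\frac32>\frac12$. By Harish-Chandra (Knapp, *Representation Theory of Semisimple Groups*, Thm 6.6) there is a holomorphic discrete series of $\mathrm{SO}_0(3,2)$ with lowest $K$-type $(k,0)$. An irreducible lowest weight module is determined by its lowest $K$-type, so $V^+$ is its Harish-Chandra module. Similarly $V^-$ is antiholomorphic, with $T$-weights $\le-k$; so $V^+\cap V^-=0$.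

**Step 6: $E$ is $\mathrm{SO}(U)$-stable.** If $\lambda\in A_k(U)'$ kills $V^+$, then $g\mapsto\lambda(\varphi_{gz_0})$ is real analytic on $\mathrm{SO}_0(U)$ with all derivatives at $1$ equal to $0$, hence it is $0$. So $\overline{V^+}$ contains the closed span of $\mathrm{SO}_0(U)\varphi_{z_0}$; the reverse inclusion holds since derivatives are limits of difference quotients. Likewise for $V^-$. An element of $S(\mathrm O(3)\times\mathrm O(2))$ outside the identity component exchanges $\varphi_{z_0}$ and $\varphi_{\bar z_0}$ up to scalars. So $E$ is $\mathrm{SO}(U)$-stable.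

**Step 7: $E\cong\sigma_k^\infty$.** Let $\sigma=\sigma_k$ be the closure of $E$ in $L^2(X(U))$. It is unitary, its restriction to $\mathrm{SO}_0(U)$ is the sum of two inequivalent discrete series, and the other component exchanges them; so it is the discrete series $\sigma_k$ of Theorem A. In $E$ and in $\sigma$ the $K$-isotypic projections are continuous, and $V_k$ is dense with finite-dimensional isotypic components; so the $K$-finite vectors are $V_k$ in both. Since $E$ is smooth of moderate growth, the Casselman–Wallach theorem gives $E\cong\sigma^\infty$. Finally, for $u\in\Gamma$ evaluation at $u$ is nonzero on $E$, because $\varphi_{z_0}\in E$ and $\varphi_{z_0}(u)\neq0$.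

So for $u$ with $\langle u,u\rangle=-1$, $f\mapsto f(u)$ is a nonzero functional on $\sigma_k^\infty$, invariant under $S(\mathrm O(u^\perp)\times\mathrm O(\mathbb Ru))$ because $f$ is even. This is the functional asked for at the end of Section 5.

## 7. The integral over $X(V)\times X'$ and its continuation

Return to Theorem A. Choose maximal positive and negative definite subspaces compatible with $W=V\oplus V'$. Let $|\cdot|$ be the resulting Euclidean norm on $W$ and $v\cdot w$ its inner product, so $V\perp V'$ also for $\cdot$. Let $C$ be the set of nonzero isotropic vectors of $W$. For $w\in C$ let $U_w=w^\perp/\mathbb Rw$, of signature $(3,2)$, with quotient Euclidean norm $\|\cdot\|_w$. Fix $w_0\in C$ with $|w_0|=1$, let $U=U_{w_0}$ and $P=\mathrm{Stab}_G(\mathbb Rw_0)$. Its Levi is $\mathrm{GL}_1\times\mathrm{SO}(U)$; its unipotent radical has dimension $5$, is scaled by $t\in\mathrm{GL}_1$, and acts trivially on $U$; so $\delta_P^{1/2}=|t|^{5/2}$.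

**Step 1: a model of the induced representation.** We want to see induced vectors as functions of a pair (isotropic vector, negative vector). Let $I_s$ be the space of functions $f(w,u)$, $w\in C$, $u\in\Gamma(U_w)$, with
$$f(tw,u)=|t|^{-5/2-s}f(w,u),\qquad f(w,tu)=t^{-k}f(w,u)\qquad(t\in\mathbb R^\times),$$
such that $F(g)=f(gw_0,g\,\cdot)$ is a smooth function $G\to E\subset A_k(U)$. If $p\in P$ acts by $t$ on $w_0$ and by $m$ on $U$, then $F(gp)=|t|^{-5/2-s}\sigma(m)^{-1}F(g)$, since $F(gp)(u)=f(tgw_0,gmu)$. Conversely such an $F$ comes from $f(w,u)=F(g)(g^{-1}u)$ for any $g$ with $gw_0=w$ ($G$ is transitive on $C$). So with $(gf)(w,u)=f(g^{-1}w,g^{-1}u)$, $I_s=\mathrm{Ind}_P^G(|\cdot|^s\otimes\sigma^\infty)$. For $s=i\nu$ it is the space of smooth vectors of a representation unitarily induced from a discrete series times a unitary character, hence a finite direct sum of irreducible tempered representations. A nonzero continuous $H$-invariant functional on $I_{i\nu}$ is nonzero on some summand. So it suffices to construct such a functional.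

Each $f\in I_s$ is smooth on the manifold with boundary of pairs $(w,u)$. The maximal compact subgroup preserving $|\cdot|$ is transitive on $\{w\in C:|w|=1\}$ and transports the norms $\|\cdot\|_w$. By homogeneity
$$|f(w,u)|\le C_f|w|^{-5/2-\mathrm{Re}\,s}\|u\|_w^{-k}, \tag{3}$$
where $C_f$, the maximum of $|f|$ over the compact set $|w|=1$, $\|u\|_w=1$, is a continuous seminorm. The same holds for $L_Zf\in I_s$, where $(L_Zf)(w,u)=\frac d{dh}\big|_0f(e^{-hZ}w,e^{-hZ}u)$ and $Z\in\mathfrak{so}(W)$.

**Step 2: the definition.** Let $e,f_0$ be a basis of $V'$, orthonormal for $|\cdot|$, with $\langle e,e\rangle=\langle f_0,f_0\rangle=0$, $\langle e,f_0\rangle=1$. Let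
$$X(V)=\{x\in V:\langle x,x\rangle=-1\},\qquad X'=\{y\in V':\langle y,y\rangle=1\}=\{ae+bf_0:2ab=1\}.$$
Write $a=\pm e^\tau/\sqrt2$, $b=\pm e^{-\tau}/\sqrt2$ with equal signs and $dy=d\tau$. Then $|y|^2=\cosh2\tau\ge\max(1,\frac12e^{2|\tau|})$. For $y=ae+bf_0\in X'$ let $u'_y=ae-bf_0$; then $\langle u'_y,u'_y\rangle=-1$, $\langle u'_y,y\rangle=0$. For $x\in X(V)$, $y\in X'$ we have $x+y\in C$, and $u'_y\in(x+y)^\perp$ defines an element of $\Gamma(U_{x+y})$. Put
$$\ell_s(f)=\int_{X'}\int_{X(V)}f(x+y,u'_y)\,dx\,dy. \tag{4}$$
Unlike (1), this integral will converge only for $\mathrm{Re}\,s>\frac12$, and we need it at $s=i\nu$.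

**Step 3: coordinates.** The aim is to see the divergence as a power of one variable. Write $x=(p,\sqrt{1+|p|^2}\,\zeta)$, $p=|p|\omega$, $\omega\in S^2$, $\zeta\in S^1$, $dx=dp\,d\zeta$ (invariant under $\mathrm O(V)$ by Section 6, Step 4), and $\xi=(1+|p|^2)^{-1/2}\in(0,1]$. From $|p|^2=\xi^{-2}-1$ we get $|p|\,d|p|=-\xi^{-3}d\xi$, so $dp=|p|^2d|p|\,d\omega$ becomes $\sqrt{1-\xi^2}\,\xi^{-4}d\xi\,d\omega$. With
$$w_1(\xi)=\zeta+\sqrt{1-\xi^2}\,\omega+\xi y,\qquad x+y=\xi^{-1}w_1(\xi),\qquad\Psi(\xi)=\sqrt{1-\xi^2}\,f(w_1(\xi),u'_y),$$
and $f(x+y,u'_y)=\xi^{5/2+s}f(w_1,u'_y)$, (4) becomes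
$$\ell_s(f)=\int_{X'}\int_{S^2\times S^1}\int_0^1\xi^{s-3/2}\Psi(\xi)\,d\xi\,d\omega\,d\zeta\,dy. \tag{5}$$
The vector $w_1(\xi)$ is isotropic and orthogonal to $u'_y$, also for $\xi=0$, so $\Psi(0)$ makes sense.

**Step 4: a lower bound for the quotient norm.** We have $|u'_y|=|y|$ and $u'_y\cdot(x+y)=a^2-b^2$ with $(a^2-b^2)^2=|y|^4-4a^2b^2=|y|^4-1$. So for $w=x+y$
$$\|u'_y\|_w^2=|u'_y|^2-\frac{(u'_y\cdot w)^2}{|w|^2}=|y|^2-\frac{|y|^4-1}{|x|^2+|y|^2}=\frac{|x|^2|y|^2+1}{|w|^2}\ge\frac{|x|^2|y|^2}{|w|^2}.$$
Since $|x|^2=1+2|p|^2=2\xi^{-2}-1\ge\xi^{-2}$ and $|w|=\xi^{-1}|w_1|$, this gives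
$$\|u'_y\|_{w_1}\ge\frac{|y|}{|w_1|},\qquad|w_1|^2=2-\xi^2+\xi^2|y|^2, \tag{6}$$
also at $\xi=0$ by continuity.

**Step 5: three estimates.** Let $\rho=\mathrm{Re}\,s$. The first two control (5); the third is for the continuation.

(a) Let $0\le\xi\le\frac1{2|y|}$. Then $\xi\le\frac12$ and $\xi|y|\le\frac12$, so $1\le|w_1|^2\le3$, and (3), (6) give $|\Psi(\xi)|\le C|y|^{-k}$.

(b) Let $\frac1{2|y|}\le\xi\le1$. Then $\xi|y|\le|w_1|$ because $2-\xi^2>0$, and $|w_1|^2\le2+\xi^2|y|^2\le9\xi^2|y|^2$ because $2\le8\xi^2|y|^2$. So
$$|\xi^{s-3/2}\Psi|\le C\xi^{\rho-3/2}|w_1|^{k-5/2-\rho}|y|^{-k}\le C\,\xi^{k-4}|y|^{-5/2-\rho}.$$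

(c) Let $0\le\xi\le\frac1{2|y|}$. Then $|\Psi'(\xi)|\le C|y|^{1-k}$. To see this, let $\dot w_1=-\xi(1-\xi^2)^{-1/2}\omega+y$ be the derivative of $w_1$, put $c=-\zeta$ and $Zv=\langle c,v\rangle\dot w_1-\langle\dot w_1,v\rangle c$, an element of $\mathfrak{so}(W)$. Here $\langle c,w_1\rangle=-\langle\zeta,\zeta\rangle=1$; $\langle\dot w_1,w_1\rangle=0$ because $w_1(\xi)$ stays isotropic; $\langle c,u'_y\rangle=0$; and $\langle\dot w_1,u'_y\rangle=\langle y,u'_y\rangle=0$. Hence $Zw_1=\dot w_1$ and $Zu'_y=0$. So the curves $h\mapsto(w_1(\xi+h),[u'_y])$ and $h\mapsto e^{hZ}(w_1(\xi),[u'_y])$ have the same tangent at $h=0$, and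
$$\frac d{d\xi}f(w_1,u'_y)=-(L_Zf)(w_1,u'_y).$$
As $\xi\le\frac12$ and $|y|\ge1$, $|\dot w_1|^2=\frac{\xi^2}{1-\xi^2}+|y|^2\le4|y|^2$, so $|Z|\le C|y|$. Expand $Z$ in a fixed basis $Z_i$ of $\mathfrak{so}(W)$: the coefficients are $O(|y|)$, and $|(L_{Z_i}f)(w_1,u'_y)|\le C|y|^{-k}$ exactly as in (a). The derivative of $\sqrt{1-\xi^2}$ is bounded, and (a) bounds the corresponding term by $C|y|^{-k}\le C|y|^{1-k}$.

**Step 6: convergence and continuation past $\mathrm{Re}\,s=\frac12$.** By (a), (b) and $k\ge4$, the inner integrals in (5) are absolutely bounded by $C|y|^{-k+1/2-\rho}+C|y|^{-5/2-\rho}$ when $\rho>\frac12$, and these are integrable in $\tau$ because $|y|\ge e^{|\tau|}/\sqrt2$. So (5) converges absolutely for $\mathrm{Re}\,s>\frac12$. Subtracting $\Psi(0)$ near $\xi=0$, it equals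
$$\int_{X'}\!\int_{S^2\times S^1}\!\Big[\int_0^{\frac1{2|y|}}\!\xi^{s-\frac32}\big(\Psi(\xi)-\Psi(0)\big)d\xi+\frac{(2|y|)^{\frac12-s}}{s-\frac12}\Psi(0)+\int_{\frac1{2|y|}}^1\!\xi^{s-\frac32}\Psi(\xi)d\xi\Big]d\omega\,d\zeta\,dy. \tag{7}$$
Now let $\mathrm{Re}\,s>-\frac12$, $s\neq\frac12$. By (c), $|\Psi(\xi)-\Psi(0)|\le C\xi|y|^{1-k}$ in the first integral, so the three terms are bounded by $C|y|^{1-k-(\rho+1/2)}$, $C|y|^{-k+1/2-\rho}$ and $C|y|^{-5/2-\rho}$. All exponents are negative, so all three are integrable in $\tau$. **For these $s$ define $\ell_s$ by (7).** The constants are continuous seminorms, so $\ell_s$ is a continuous functional on $I_s$. The values $s=i\nu$ are included.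

## 8. $H$-invariance and nonvanishing

**Step 1: holomorphic families.** Invariance is visible in (4) but not in (7), so we need the identity theorem. Let $f_s=b^sf_*$ with $f_*\in I_0$ and $b>0$ smooth on $C$, $b(tw)=|t|^{-1}b(w)$. Then $f_s\in I_s$, $b(w)|w|$ is bounded above and below by positive constants, and
$$L_Zf_s=b^s\big(s\,b^{-1}(L_Zb)f_*+L_Zf_*\big)$$
with $b^{-1}L_Zb$ homogeneous of degree $0$, hence bounded. So the constants in (3) for $f_s$ and the $L_{Z_i}f_s$, and hence those in (a)–(c), are locally uniform in $s$. The bracket in (7) is holomorphic in $s$. By dominated convergence and Morera's theorem, $s\mapsto\ell_s(f_s)$ is holomorphic on the connected set $\{\mathrm{Re}\,s>-\frac12\}\setminus\{\frac12\}$.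

**Step 2: invariance for $\mathrm{Re}\,s>\frac12$.** Let $h=(h_V,h')\in H$. The elements of $\mathrm O(V')$ are, in coordinates, $(a,b)\mapsto(ca,c^{-1}b)$ (determinant $1$) and $(a,b)\mapsto(cb,c^{-1}a)$ (determinant $-1$), $c\in\mathbb R^\times$. In the first case $u'_{h'y}=(ca,-c^{-1}b)=h'u'_y$; in the second $u'_{h'y}=(cb,-c^{-1}a)=-h'(a,-b)=-h'u'_y$. So $u'_{h'y}=\det(h')\,h'u'_y$. Both kinds act on $\tau$ by $\tau\mapsto\pm\tau+\mathrm{const}$ (and perhaps a change of sign of $y$), so $dy$ is invariant under $\mathrm O(V')$; $dx$ is invariant under $\mathrm O(V)$. As $f$ is even in $u$, (4) gives $\ell_s(hf)=\ell_s(f)$.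

**Step 3: invariance at $s=i\nu$.** Given $f\in I_{i\nu}$, put $f_*=|w|^{i\nu}f\in I_0$ and $f_s=|w|^{-s}f_*$, so $f_{i\nu}=f$. Then $hf_s=|h^{-1}w|^{-s}\,hf_*$. Both families have the form of Step 1, with $b=|w|^{-1}$ and $b=|h^{-1}w|^{-1}$. Since $\ell_s(hf_s)=\ell_s(f_s)$ for $\mathrm{Re}\,s>\frac12$, the identity theorem gives it on the whole domain, and $s=i\nu$ gives $\ell_{i\nu}(hf)=\ell_{i\nu}(f)$.

**Step 4: $\ell_{i\nu}\ne0$.** We test on a bump section. The set $C^+=\{v+v'\in C:\langle v',v'\rangle>0\}$ is open, and $(x,y,r)\mapsto r(x+y)$ is a diffeomorphism $X(V)\times X'\times\mathbb R_{>0}\to C^+$. Fix $(x_0,y_0)$. Let $B$ be a small relatively compact neighborhood of $x_0+y_0$ in $\{x+y\}\cong X(V)\times X'$ with $B\cap(-B)=\emptyset$, on which the submersion $G\to C$, $g\mapsto gw_0$, has a smooth section $\gamma$, so $\gamma(w)w_0=w$. Choose $\varphi\in E$ with $\varphi(\gamma(x_0+y_0)^{-1}u'_{y_0})\neq0$, possible by Section 6, Step 7, and a bump function $\beta\ge0$ with compact support in $B$. Put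
$$f(tw,u)=|t|^{-5/2-i\nu}\beta(w)\,\varphi(\gamma(w)^{-1}u)\qquad(w\in B,\ t\in\mathbb R^\times,\ u\in\Gamma(U_w)),$$
and $f=0$ for first arguments outside $\mathbb R^\times B$. This is well defined: if $w,w'\in B$ span the same line, then $w'=\pm w$, as the $V'$-components have length $1$, and $B\cap(-B)=\emptyset$ gives $w'=w$. If $gw_0=tw$ with $w\in B$, then $g=\gamma(w)p$ with $p\in P$ acting by $t$ on $w_0$ and some $m$ on $U$, so $F(g)=|t|^{-5/2-i\nu}\beta(w)\sigma(m)^{-1}\varphi\in E$, smooth in $g$. So $f\in I_{i\nu}$.

The pairs $(x,y)$ with $f(x+y,\cdot)\neq0$ satisfy $x+y\in B\cup(-B)$, a relatively compact set. So $\Psi(\xi)$ vanishes for all small $\xi$, uniformly, and (also at $\xi=0$, where $w_1\in V$) $\Psi(0)=0$. Hence (7) equals (4). The contributions of $B$ and $-B$ agree, since $f(-w,u'_{-y})=f(w,-u'_y)=f(w,u'_y)$. Therefore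
$$\ell_{i\nu}(f)=2\int_B\beta(x+y)\,\varphi(\gamma(x+y)^{-1}u'_y)\,dx\,dy\ne0$$
if $\beta\not\equiv0$ is supported close enough to $x_0+y_0$.

So $\mathrm{Ind}_P^G(|\cdot|^{i\nu}\otimes\sigma_k)$ has an irreducible tempered $H$-distinguished summand. Together with part (1), proved in Section 4, this proves Theorem A and disproves the conjecture. $\square$

## 9. Generic distinguished representations and opposite Borel subgroups

Theorem B says that the necessary condition of Proposition 2 is also sufficient. In the example of Section 1, $B$ is the stabilizer of the line of $w=(\cos\varphi,\sin\varphi,1)$, and $\theta(B)$ is opposite to $B$ exactly when $\langle w,\theta w\rangle=-2\cos^2\varphi\ne0$, where $\theta w$ has the sign of the first coordinate changed. The functional (1) was the integral against a power of $|\cos\varphi|$. The proof below generalizes this.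

**Step 1: (i)⇒(ii).** This is Proposition 2 together with Lemma 1.

**Step 2: (ii)⇒(iii).** We pass from nilpotent to semisimple elements of $\mathfrak q$. Let $r=\operatorname{rank}\mathfrak g$. A regular nilpotent in $\mathfrak q$ has centralizer of dimension $r$, so by semicontinuity generic $x\in\mathfrak q$ satisfy $\dim\mathfrak g^x=r$. By Kostant–Rallis, generic $x\in\mathfrak q$ are semisimple with $\mathfrak g^x=\mathfrak z_{\mathfrak g}(\mathfrak a)$, $\mathfrak a$ a Cartan subspace of $\mathfrak q$. So $\mathfrak t=\mathfrak z_{\mathfrak g}(\mathfrak a)$ has dimension $r$ and is a Cartan subalgebra. Now $\mathfrak a$ is the Lie algebra of a maximal $\theta$-split torus $A$, and the cocharacters of $A$ span $\mathfrak a$. No root of $\mathfrak t$ vanishes on $\mathfrak a$, so a generic cocharacter $\mu^\vee$ of $A$ is regular. Since $\theta\mu^\vee=-\mu^\vee$, the Borel subgroup defined by $\mu^\vee$ (nonnegative eigenvalues) is opposite to its $\theta$-image (nonpositive eigenvalues).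

Hence the set of Borel subgroups $B$ with $\theta(B)$ opposite to $B$ is a nonempty Zariski open subset of the flag variety over $\mathbb C$. As $\mathbf G$ is split, the big cell is an affine space over $\mathbb R$, so the real points are Zariski dense in the flag variety, and such a $B$ exists over $\mathbb R$.

**Step 3: (iii)⇒(i), an invariant functional.** Let $T=B\cap\theta(B)$. It is a $\theta$-stable maximal torus over $\mathbb R$ of $B$, isomorphic to $B$ modulo its unipotent radical, hence split; and $-\theta$ preserves the positive roots. Let $\lambda$ be a regular dominant character of $T$ that is the highest weight of a representation $V_\lambda$ of $\mathbf G$ over $\mathbb R$ (for example $\lambda=2\rho_B$), with highest weight vector $v_\lambda$. Let $v^*\in V_\lambda^*$ be the vector of weight $-\lambda$ with $\langle v^*,v_\lambda\rangle=1$. Its line is stable under the Borel subgroup opposite to $B$, which is $\theta(B)$. Put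
$$Q(g)=\langle v^*,\theta(g)^{-1}g\,v_\lambda\rangle .$$
Then $Q(hg)=Q(g)$ for $h\in H$, since $\theta(h)=h$; $Q(1)=1$; and for $b\in B$
$$Q(gb)=\langle\theta(b)v^*,\theta(g)^{-1}g\,bv_\lambda\rangle=\lambda(b)\lambda(\theta(b))^{-1}Q(g)=\mu(b)Q(g),\qquad\mu=\lambda-\theta\lambda .$$
As $-\theta$ preserves positive roots, $-\theta\lambda$ is regular dominant, and so is $\mu$. For $s>0$ let $\chi_s=|\mu|^s\delta_B^{1/2}$ and
$$I(\chi_s)=\{\phi\in C^\infty(G):\phi(gb)=\chi_s(b)^{-1}\delta_B(b)^{-1/2}\phi(g)\}.$$
Then $|Q|^s\phi$ is continuous and transforms under $B$ by $\delta_B^{-1}$; such functions can be integrated over $G/B$, invariantly under $G$. So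
$$\ell(\phi)=\int_{G/B}|Q(g)|^s\phi(g)$$
is a well-defined, continuous, $H$-invariant functional on $I(\chi_s)$. It is nonzero, as $Q(1)=1$ and $\phi\ge0$ may be supported near $B$.

**Step 4: irreducibility of $I(\chi_s)$ for suitable $s$.** The differential $d\chi_s=s\mu+\rho_B$ is real and strictly dominant. Since $\mu$ is regular, $\langle d\chi_s,\alpha^\vee\rangle\notin\mathbb Z$ for all roots $\alpha$, for all but countably many $s$. Fix such an $s$. As $d\chi_s$ is strictly dominant, the standard intertwining operator $A(w_0):I(\chi_s)\to I(w_0\chi_s)$ for the longest Weyl element $w_0$, $A(w_0)\phi(g)=\int_N\phi(gn\dot w_0)\,dn$ with $N$ the unipotent radical of $B$ and $\dot w_0$ a representative of $w_0$, converges and has irreducible image (Langlands). Along a reduced expression of $w_0$ it is a composition of operators attached to characters $\chi'$ and simple roots $\alpha$ with $\langle d\chi',\alpha^\vee\rangle=\langle d\chi_s,\beta^\vee\rangle$ for some positive root $\beta$, so this number is positive and not an integer. Each operator is induced from an operator between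 principal series of the rank one Levi subgroup of $\alpha$. Restricted to the image of $SL_2(\mathbb R)$, which is transitive on the projective line, such a principal series is the one of $SL_2(\mathbb R)$ with character $|t|^c$, $c=\langle d\chi',\alpha^\vee\rangle$ or its negative; it is irreducible because $c\notin\mathbb Z$. The rank one operator is a convergent integral, nonzero on nonnegative functions supported in the open cell, so it is an isomorphism; an operator induced from an isomorphism is one. So $A(w_0)$ is an isomorphism and $I(\chi_s)$ is irreducible.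

**Step 5: genericity.** Let $\psi$ be a nondegenerate unitary character of $N$. The Jacquet integral $\phi\mapsto\int_N\phi(n\dot w_0)\overline{\psi(n)}\,dn$ converges absolutely, like $A(w_0)$. It is continuous and transforms by a nondegenerate character under $N$. It is nonzero because $\phi$ may be any function with compact support modulo $B$ in the open cell $N\dot w_0B$. So $I(\chi_s)$ is irreducible, generic and $H$-distinguished. $\square$

## 10. A counterexample in $\mathrm{SO}(n+1,n)$ for every $n\ge3$

In Theorem C, $q=x+y$ and $x-y\in\{0,1\}$. So $V'$ has signature difference $x-y$ and $V$ has $1-(x-y)$, both in $\{0,1\}$, and $V\oplus V'$ has signature $(n+1,n)$. All groups are split. For $n=3$ this is Theorem A's pair. For $X\in\mathfrak q$, $\operatorname{rank}X\le2(n-1)<2n$, and regular nilpotents of $\mathfrak{so}_{2n+1}$ have rank $2n$. By Proposition 2 no generic representation is $H$-distinguished. It remains to find a tempered one. The role of $w$ is taken by an isotropic flag, and that of $u'_y$ by the vector of $V'$ orthogonal to the projections of the flag.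

**Step 1: the induced representation.** Let $j=n-2=q-1$. Let $P$ be the stabilizer of an isotropic flag $S_1\subset\dots\subset S_j$, $\dim S_i=i$, with adapted basis $w_1,\dots,w_j$; put $U=S_j^\perp/S_j$, of signature $(3,2)$. The Levi is $\mathrm{GL}_1^j\times\mathrm{SO}(U)$, and $\delta_P^{1/2}=\prod|t_i|^{\rho_i}$ with $\rho_i=n+\frac12-i$. Let $k\ge4$ be even and $E=\sigma_k^\infty\subset A_k(U)$ as in Section 6. For $s\in\mathbb C^j$ let $I_s$ be the space of smooth $F:G\to E$ with $F(gp)=\prod|t_i|^{-s_i-\rho_i}\sigma(m)^{-1}F(g)$, where $p$ has Levi part $(t,m)$. For $s\in i\mathbb R^j$ this is the space of smooth vectors of a finite direct sum of irreducible tempered representations. So we need one $s\in i\mathbb R^j$ and a nonzero $H$-invariant functional on $I_s$.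

**Step 2: invariants of $H\backslash G/P$.** Let $\mathrm{pr}':W\to V'$ be the orthogonal projection, $D_i(g)$ the Gram determinant of $\mathrm{pr}'(gw_1),\dots,\mathrm{pr}'(gw_i)$, and $u'(g)\in V'$ the Hodge star of $\mathrm{pr}'(gw_1)\wedge\dots\wedge\mathrm{pr}'(gw_j)$; recall $\dim V'=j+1$. Then $u'(g)\perp gS_j$; put $\hat u(g)=g^{-1}[u'(g)]\in U$. For $h=(h_V,h')\in H$ and $p\in P$ with Levi part $(t,m)$:

- $D_i(hg)=D_i(g)$ and $u'(hg)=\det(h')\,h'u'(g)$, so $\hat u(hg)=\pm\hat u(g)$;
- $D_i(gp)=(t_1\cdots t_i)^2D_i(g)$, because $pw_i\in t_iw_i+S_{i-1}$, and $\hat u(gp)=t_1\cdots t_j\,m^{-1}\hat u(g)$;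
- $D_j=\pm\langle\hat u,\hat u\rangle$ with a fixed sign, since the Hodge star is an isometry up to the sign $(-1)^y$.

Let $\Omega=\{g:D_i(g)\ne0\ \forall i,\ \langle\hat u,\hat u\rangle<0\}$. It is open, left $H$- and right $P$-invariant. It is nonempty: take an orthonormal basis $\epsilon_1,\dots,\epsilon_q$ of $V'$ with $\epsilon_q$ negative (possible as $y\ge1$), and orthonormal $\eta_1,\dots,\eta_{q-1}\in V$ with $\langle\eta_i,\eta_i\rangle=-\langle\epsilon_i,\epsilon_i\rangle$. We need $y-1$ positive and $x$ negative vectors, and $V$ has signature $(y+2,x+1)$. The vectors $\eta_i+\epsilon_i$ span an isotropic space. By Witt's theorem there is $g\in G$ with $gw_i=\eta_i+\epsilon_i$; the determinant can be adjusted because $U\ne0$. Then $D_i(g)=\pm1$ and $u'(g)$ is proportional to $\epsilon_q$.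

**Step 3: the integral.** Put $2e_i=s_i-s_{i+1}-1$ for $i<j$ and $2e_j=s_j-\rho_j+k$. Summing and using $\rho_i-\rho_{i+1}=1$, $2(e_l+\dots+e_j)=s_l-\rho_l+k$ for all $l$. By Step 2, and since $k$ is even, the function
$$g\mapsto1_\Omega(g)\prod_i|D_i(g)|^{e_i}\,F(g)(\hat u(g))$$
is multiplied, under $g\mapsto gp$, by $\prod_l|t_l|^{2(e_l+\dots+e_j)-s_l-\rho_l-k}=\prod_l|t_l|^{-2\rho_l}=\delta_P(p)^{-1}$. Let $\ell_s(F)$ be its integral over $G/P$. Along a local section, $|F(g)(\hat u)|\le C|\hat u|^{-k}$ and $|D_j|\le C|\hat u|^2$. So the integrand is bounded, and the integral converges absolutely, for $\mathrm{Re}\,e_i>0$ $(i<j)$, $\mathrm{Re}\,e_j\ge k/2$. There $\ell_s$ is $H$-invariant, because elements of $A_k(U)$ are even.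

**Step 4: resolving the singularities of the integrand.** We want to reach $i\mathbb R^j$ by analytic continuation. Let $K$ be a maximal compact subgroup. As $G=KP$, restriction to $K$ identifies all $I_s$ with one space of functions in $C^\infty(K,E)$; a family $F_s\in I_s$ is called holomorphic if its restriction to $K$ is. Use a partition of unity on $G/P$ and local analytic sections $g(\cdot)$ of $G\to G/P$. Along such a section $\Phi=|\hat u|^2\prod_iD_i$ is real analytic. It is not identically zero on any open set: $D_i$ and $\hat u$ are analytic sections of bundles over $G/P$, which is connected (it contains a dense cell), and they do not vanish identically because $\Omega\neq\emptyset$.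

By Hironaka's theorem, over a neighborhood of any compact set there is a proper analytic map, an isomorphism off $\{\Phi=0\}$, such that upstairs, near each point, in suitable coordinates $x_1,x_2,\dots$, $\Phi$ and the Jacobian are monomials times units. The ring of convergent power series is factorial, so each factor $|\hat u|^2$, $D_i$ is also a monomial times a unit. Since $|\hat u|^2\ge0$, its exponents are even: $|\hat u|^2=\mathfrak m^2\cdot$unit with $\mathfrak m$ a monomial. The components of $\hat u$ are analytic and $O(|\mathfrak m|)$, hence divisible by $\mathfrak m$. So $\hat u=\mathfrak m\tilde u$ with $\tilde u$ analytic and nowhere zero.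

On each open coordinate orthant the $D_i$ have constant nonzero signs, and $\langle\hat u,\hat u\rangle=\pm D_j$; so the orthant lies in $\Omega$ or is disjoint from it. On the closure of an orthant in $\Omega$, $\langle\tilde u,\tilde u\rangle\le0$, so $\tilde u\in\Gamma(U)$, and on the orthant $F_s(\hat u)=|\mathfrak m|^{-k}F_s(\tilde u)$, writing $F_s(\tilde u)$ for $F_s(g(\cdot))(\tilde u)$. Here $F_s(\tilde u)$ is the restriction of the function $(\mathcal EF_s(g(\cdot)))(\tilde u)$, smooth on the whole chart, where $\mathcal E:C^\infty(\Gamma)\to C^\infty(U\setminus0)$ is a continuous linear extension operator (Seeley).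

**Step 5: continuation.** Thus $\ell_s(F_s)$ is a finite sum of integrals
$$\int_{x_l>0}\prod_lx_l^{a_l(s)}\phi_s(x)\,dx$$
with $\phi_s$ smooth, compactly supported, holomorphic in $s$, and $a_l=\sum_in_{li}e_i+\mathrm{const}$, where $n_{li}\ge0$ is the exponent of $x_l$ in $D_i$, and the constants, coming from the Jacobian and from $|\mathfrak m|^{-k}$, are integers. Since $D_j=O(|\mathfrak m|^2)$, $D_j$ is divisible by $\mathfrak m^2$. So if $n_{li}=0$ for all $i$, then $x_l\nmid\mathfrak m$, and $a_l\ge0$ comes from the Jacobian alone. Otherwise $a_l$ is a nonconstant affine function of $s$, as the linear parts of the $e_i$ are linearly independent. Integrating by parts in the $x_l$ with $a_l$ nonconstant, we see that $\ell_s(F_s)$ continues meromorphically to $\mathbb C^j$, with singularities on a locally finite family of hyperplanes $a_l(s)=-1,-2,\dots$, that is, $\sum c_is_i=b$ with real $c\ne0$ and real $b$. Such a hyperplane meets $i\mathbb R^j$ in the empty set ($b\ne0$) or in a proper subspace ($b=0$). By local finiteness at $0$ only finitely many have $b=0$. Fix $s\in i\mathbb R^j$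 off them.

The formula obtained after integration by parts depends at $s$ only on $F_s$, linearly and continuously, so $\ell_s$ is a continuous functional on $I_s$. It is $H$-invariant by analytic continuation, applied to $F_s$ and $hF_s$: if $h^{-1}\kappa=\kappa'p$ with $\kappa,\kappa'\in K$, then $(hF_s)(\kappa)=\prod|t_i|^{-s_i-\rho_i}\sigma(m)^{-1}F_s(\kappa')$, so both are holomorphic families.

**Step 6: nonvanishing.** If $F_s$ is supported modulo $P$ in a fixed compact subset of $\Omega/P$, the integral of Step 3 converges for all $s$ and is holomorphic, so it equals $\ell_s(F_s)$. Let $\gamma$ be a smooth section of $G\to G/P$ near a point $z_1$ of $\Omega/P$, $\beta\ge0$ a bump function near $z_1$, and $F(\gamma(z)p)=\beta(z)\prod|t_i|^{-s_i-\rho_i}\sigma(m)^{-1}\varphi_{z_0}$, $F=0$ elsewhere. Up to a smooth positive density, $\ell_s(F)=\int\beta(z)\prod_i|D_i(\gamma(z))|^{e_i}\,\varphi_{z_0}(\hat u(\gamma(z)))\,dz$. The integrand apart from $\beta$ is continuous and nonzero at $z_1$, so $\ell_s(F)\ne0$ when $\beta$ is supported close to $z_1$. So some irreducible tempered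 summand of $I_s$ is $H$-distinguished. $\square$

## 11. Semisimple rank at most two

For Theorem D, suppose the pair is split and $\mathbf G$ has semisimple rank $\le2$. If Theorem B(iii) holds, there is a generic distinguished representation and the conjecture holds. Suppose it fails, so that $\mathfrak q$ contains no regular nilpotent. We show that there is no tempered distinguished representation.

**Step 1: reduction to two cases.** As $\mathbf G$ is split, the simple ideals of $[\mathfrak g,\mathfrak g]$ are defined over $\mathbb R$, and $\theta$ permutes them. A regular nilpotent of $\mathfrak g$ is a sum of regular nilpotents of the simple ideals, so B(ii) fails for some $\theta$-simple ideal. It does not fail for two ideals interchanged by $\theta$: take $X-\theta X$ with $X$ regular nilpotent in one of them. So it fails for a simple ideal of rank $\le2$. Suppose $\theta\ne1$ there. By the classification of involutions, the fixed algebra is $\mathfrak{so}_2\subset\mathfrak{sl}_2$; $\mathfrak{so}_3$ or $\mathfrak{gl}_2$ in $\mathfrak{sl}_3$; $\mathfrak{so}_3\oplus\mathfrak{so}_2$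 or $\mathfrak{so}_4$ in $\mathfrak{so}_5$; $\mathfrak{so}_4\subset G_2$; and these determine the involution up to conjugacy. (The corresponding real forms are $SL_2(\mathbb R)$; $SL_3(\mathbb R)$, $SU(2,1)$; $SO(3,2)$, $SO(4,1)$; split $G_2$.)

Consider the involution $\theta_0$ acting by $(-1)^{\text{height}}$ on root spaces and trivially on the Cartan subalgebra. The sum of the simple root vectors is a regular nilpotent in its $-1$ eigenspace. Counting even heights, its fixed algebra has dimension $1$ for $\mathfrak{sl}_2$, $2+2=4$ for $\mathfrak{sl}_3$, $2+2=4$ for $\mathfrak{so}_5$ (positive heights $1,1,2,3$), and $2+4=6$ for $G_2$ (positive heights $1,1,2,3,4,5$). So $\theta_0$ covers the cases $\mathfrak{so}_2$, $\mathfrak{gl}_2$, $\mathfrak{so}_3\oplus\mathfrak{so}_2$ and $\mathfrak{so}_4\subset G_2$. For $\mathfrak{so}_3\subset\mathfrak{sl}_3$, $\mathfrak q$ consists of the traceless maps symmetric for a symmetric form $\mathcal B$. With $\mathcal B(v_i,v_{4-i})=1$ and other products $0$, the map $v_1\mapsto v_2\mapsto v_3\mapsto0$ is symmetric, since $\mathcal B(v_{i+1},v_l)=1$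 exactly when $i+1+l=4$; it is a regular nilpotent. The only remaining case is $\mathfrak{so}_4\subset\mathfrak{so}_5$.

So either $\theta$ is trivial on a simple ideal, or $[\mathfrak g,\mathfrak g]=\mathfrak{so}_5$ with $\mathfrak h\cap[\mathfrak g,\mathfrak g]=\mathfrak{so}_4$.

**Step 2: $\theta$ trivial on a simple ideal.** The corresponding connected real subgroup $S\subset H$ is noncompact, semisimple, and normal in $G$. Let $\ell\ne0$ be $H$-invariant on $\pi$. For $g\in G$, $n\in S$, $v\in\pi$ we have $(g\ell)(nv)=\ell\big((g^{-1}ng)g^{-1}v\big)=\ell(g^{-1}v)=(g\ell)(v)$. So $nv-v$ lies in $\bigcap_g\ker(g\ell)$, a proper closed $G$-subspace, which is $0$. So $S$ acts trivially on $\pi$. This is impossible for tempered $\pi$, whose $K$-finite matrix coefficients decay along $S$.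

**Step 3: $\mathfrak{so}_4\subset\mathfrak{so}_5$, reduction to $Sp_4(\mathbb R)$.** The real form of $\mathfrak{so}_5$ is $\mathfrak{so}(3,2)$. Its automorphisms are given by $\mathrm{SO}(3,2)$, and an involutive element with fixed algebra of type $\mathfrak{so}_4$ is $+1$ on a nonisotropic line and $-1$ on its complement. So the real fixed algebra is $\mathfrak{so}(2,2)$ or $\mathfrak{so}(3,1)$. As $\mathbf H^\circ$ is split, it is $\mathfrak{so}(2,2)$. Let $\pi$ be tempered with an $H$-invariant functional $\ell\ne0$. Pull back along $Sp_4(\mathbb R)\to G$. The image times the center has finite index in $G$ and the center acts by scalars, so the unitary representation $\pi$ restricts to a finite sum of irreducible tempered representations of $Sp_4(\mathbb R)$. The connected subgroup of $Sp_4(\mathbb R)$ over $\mathfrak{so}(2,2)$ is $SL_2(\mathbb R)\times SL_2(\mathbb R)$. So some irreducible tempered $\pi_1$ has a nonzero $SL_2(\mathbb R)\times SL_2(\mathbb R)$-invariant functional.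

**Step 4: $\pi_1$ is small.** We use the Gelfand–Kirillov dimension $\mathrm{GKdim}=\dim AV$ of the underlying Harish-Chandra module. It satisfies $\mathrm{GKdim}\,\pi_1=\frac12\dim\mathcal V(\mathrm{Ann}\,\pi_1)$ for irreducible $\pi_1$; it does not grow on passing to subquotients; it is unchanged by tensoring with finite-dimensional representations; and $\mathrm{GKdim}\,\mathrm{Ind}_{MAN}(\sigma\otimes\cdot)=\dim N+\mathrm{GKdim}\,\sigma$. For $SL_2(\mathbb R)$, infinite-dimensional irreducible representations have $\mathrm{GKdim}$ $1$. Elements of $\mathfrak q\cap\mathfrak{so}_5$ act on $\mathbb C^5=\mathbb C^4\oplus\mathbb C$ with rank $\le2<4$, so they are not regular nilpotent. By Proposition 2, $\mathcal V(\mathrm{Ann}\,\pi_1)\ne\mathcal N$; as $\dim\mathcal N=8$, $\mathrm{GKdim}\,\pi_1<4$.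

**Step 5: $\pi_1$ belongs to a holomorphic or antiholomorphic chamber.** By Knapp–Zuckerman (Ann. of Math. 116 (1982)), $\pi_1=\mathrm{Ind}_{MAN}(\sigma\otimes\text{unitary})$ with $\sigma$ a discrete series or limit of discrete series of $M$. If $MAN$ is proper, then $\mathrm{GKdim}\,\pi_1=4$: it is $4+0$ for the minimal parabolic, and $3+1$ for the two maximal ones, whose $M$ is $SL_2(\mathbb R)$ up to finite index. So $\pi_1$ is a discrete series or a limit of discrete series.

In the usual coordinates for $Sp_4(\mathbb R)$, $K=U(2)$, the compact roots are $\pm(e_1-e_2)$, the noncompact ones $\pm2e_1,\pm2e_2,\pm(e_1+e_2)$, and parameters $\Lambda=(\Lambda_1,\Lambda_2)$ are taken with $\Lambda_1\ge\Lambda_2$. There are four chambers: the holomorphic one $\Lambda_1>\Lambda_2>0$ with simple roots $e_1-e_2$, $2e_2$, its conjugate, and two chambers with both simple roots noncompact ($e_1+e_2$, $-2e_2$, respectively $-(e_1+e_2)$, $2e_1$). Discrete series in the last two have $\mathrm{GKdim}$ $4$ (Vogan, Invent. Math. 48 (1978), Thm 6.2). The same holds for their nonzero limits. Indeed,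 such a limit is the translation $T(\pi_0)\ne0$ of a discrete series $\pi_0$ to a wall, where $T$ is the translation functor. By adjunction, the identity of $T(\pi_0)$ corresponds to a nonzero map to $\pi_0$ from a direct summand of $T(\pi_0)\otimes(\text{finite-dimensional})$. So $\pi_0$ is a subquotient of this tensor product and $\mathrm{GKdim}\,T(\pi_0)\ge\mathrm{GKdim}\,\pi_0=4$.

So $\pi_1$ is, up to complex conjugation, attached to the holomorphic chamber. A limit singular for the compact simple root $e_1-e_2$ is zero; hence $\Lambda_1>\Lambda_2\ge0$.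

**Step 6: weights exclude the functional.** Here $\rho_n=(\frac32,\frac32)$, $\rho_c=(\frac12,-\frac12)$, and the lowest $K$-type $\Lambda+\rho_n-\rho_c$ is $(\Lambda_1+1,\Lambda_2+2)$. It is standard that the $K$-finite vectors of $\pi_1$ form a lowest weight module, generated over $U(\mathfrak p^+)$ by this $K$-type. All weights of the $K$-type have both coordinates between $\Lambda_2+2$ and $\Lambda_1+1$, hence $>0$, and $\mathfrak p^+$ has weights $(2,0),(1,1),(0,2)$. So every weight of the compact Cartan subgroup on the $K$-finite vectors has both coordinates $>0$. Up to conjugation in $Sp_4(\mathbb R)$, this Cartan subgroup lies in $SL_2(\mathbb R)\times SL_2(\mathbb R)$, the subgroup belonging to the long roots $\pm2e_1,\pm2e_2$. Let $T_1\in\mathfrak{sl}_2\times\mathfrak{sl}_2$ be the element of the complexified compact Cartan subalgebra of the first factor that acts on weight vectors by the first coordinate. If $v$ is a weight vector of weight $(a,b)$, then an invariant functional satisfies $a\,\ell(v)=\ell(T_1v)=0$, and $a>0$, so $\ell(v)=0$. The $K$-finite vectors are spanned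 by weight vectors and are dense, so $\ell=0$. In the complex conjugate case the weights are negative and the argument is the same. This contradicts the choice of $\pi_1$.

So no tempered $\pi$ is $H$-distinguished when B(iii) fails and the semisimple rank is at most $2$; the conjecture holds there, and the rank $3$ in Theorem A is minimal. $\square$
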